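\title{An indefinite Sturm--Liouville operator with empty resolvent set}

\begin{abstract}
A Sturm--Liouville expression $\frac1w\left(-(pf')'+qf\right)$ on $\mathbb R$ with a weight $w$ of changing sign defines an operator $A$ that is selfadjoint in a Krein space, provided the expression with weight $|w|$ is in the limit point case at $\pm\infty$. We show that the resolvent set of $A$ can be empty: for $p=1$, $q=0$ and $w(x)=\operatorname{sgn}(\sin x^2)$ the spectrum of $A$ is the whole complex plane. For $p=1$, bounded $q\ge 0$ and bounded $w$, $1/w$ we prove that the spectrum is either real or equal to $\mathbb C$, and we characterize the second case by a cancellation property of $w$ and $q$ on long intervals. We also treat weights that oscillate ever faster at infinity, and we give a sufficient condition for a nonempty resolvent set that is sharp in the example.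
\end{abstract}

\section{The question and the results}\label{sec:intro}

Consider on the real line the equation $-(pf')'+qf=\lambda wf$, in which the weight $w$ may change sign. Throughout, $w$, $q$ and $1/p$ are real-valued and locally integrable, and $p>0$, $w\neq0$ almost everywhere. Two differential expressions belong to these coefficients,
\[
\ell f=\frac1w\bigl(-(pf')'+qf\bigr),\qquad \tau f=\frac1{|w|}\bigl(-(pf')'+qf\bigr).
\]
Let $L^2_{|w|}(\mathbb R)$ be the Hilbert space with inner product $(f,g)=\int_{\mathbb R} f\overline g\,|w|$ and norm $\|\cdot\|$. Equipped with the indefinite inner product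
\[
[f,g]=\int_{\mathbb R}f\,\overline g\,w ,
\]
the same space is a Krein space, denoted $L^2_w(\mathbb R)$. Let $J$ be multiplication by $\operatorname{sgn}w$; it is selfadjoint and unitary in $L^2_{|w|}(\mathbb R)$, and $[f,g]=(Jf,g)$. The maximal domain $\mathcal D_{\max}$ consists of all $f\in L^2_{|w|}(\mathbb R)$ such that $f$ and $pf'$ are absolutely continuous on compact intervals and $\tau f\in L^2_{|w|}(\mathbb R)$. On $\mathcal D_{\max}$ we define $Af=\ell f$ and $Bf=\tau f$, so that $A=JB$.

Recall that $\tau$ is in the \emph{limit point case} at $+\infty$ if for one $z\in\mathbb C$ (and then, by Weyl's alternative, for every $z$) the equation $\tau f=zf$ has a solution for which $|f|^2|w|$ is not integrable near $+\infty$; the definition at $-\infty$ is the same. We are interested in coefficients for which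
\begin{equation}\label{eq:LP}\tag{LP}
\tau \text{ is in the limit point case at } +\infty \text{ and at } -\infty .
\end{equation}
It is known that under \eqref{eq:LP} the operator $B$ is selfadjoint in the Hilbert space $L^2_{|w|}(\mathbb R)$ and $A$ is selfadjoint in the Krein space $L^2_w(\mathbb R)$. The two statements say the same thing, because $[Af,g]=(Bf,g)$. The resolvent set $\rho(A)$ is the set of $\lambda\in\mathbb C$ for which $A-\lambda\colon\mathcal D_{\max}\to L^2_{|w|}(\mathbb R)$ is bijective with bounded inverse, and $\sigma(A)=\mathbb C\setminus\rho(A)$. It is also known that $\rho(A)\ne\emptyset$ when $p=1$ and $w(x)=\operatorname{sgn}x$. The following question is posed as open in \cite{iwota}.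

\medskip
\noindent\emph{Is $\rho(A)$ nonempty for all $p$, $q$, $w$ as above that satisfy \eqref{eq:LP}?}
\medskip

For $B$ there is nothing to ask: $\operatorname{Im}((B-\lambda)f,f)=-\operatorname{Im}\lambda\,\|f\|^2$, and so every nonreal $\lambda$ lies in $\rho(B)$. The same computation for $A$ gives $\operatorname{Im}[(A-\lambda)f,f]=-\operatorname{Im}\lambda\,[f,f]$, which says nothing about functions with $[f,f]=0$. Selfadjointness in a Krein space therefore does not by itself produce a resolvent set. Indeed, let $(\lambda_n)$ be dense in $\mathbb C$ and take the orthogonal sums of the blocks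
\[
J_n=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad B_n=\begin{pmatrix}0&\overline{\lambda_n}\\ \lambda_n&0\end{pmatrix},\qquad J_nB_n=\begin{pmatrix}\lambda_n&0\\0&\overline{\lambda_n}\end{pmatrix}.
\]
The sum of the Hermitian blocks $B_n$ is selfadjoint, and the spectrum of the sum of the $J_nB_n$ is closed and contains every $\lambda_n$, so it is $\mathbb C$. The question is whether a differential operator can behave like this. When $p=1$ and $q=0$ there are reasons to expect that it cannot. An eigenfunction for a nonreal $\lambda$ would satisfy $\int|f'|^2=(Bf,f)=\lambda[f,f]$, which forces $[f,f]=0$ and $f'=0$, so there are no nonreal eigenvalues. Moreover $B\ge0$, so $A$ differs by an operator of norm $c$ from $J(B+c)$, and Theorem~\ref{thm:finite} below shows that $J(B+c)$ has real spectrum for every $c>0$. Nevertheless the answer is negative.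

\begin{theorem}\label{thm:counter}
Let $p=1$, $q=0$ and $w(x)=\operatorname{sgn}(\sin x^2)$. Then \eqref{eq:LP} holds and $\sigma(A)=\mathbb C$, that is, $\rho(A)=\emptyset$.
\end{theorem}

The property of $w$ that matters is cancellation in its integrals. For an interval $I$ put
\[
\omega(I)=\sup\Bigl\{\Bigl|\int_K w\Bigr| : K\subset I \text{ a bounded interval}\Bigr\},
\]
the oscillation on $I$ of a primitive of $w$. For bounded coefficients and $q\geq 0$ this quantity decides the question.

\begin{theorem}\label{thm:dichotomy}
Let $p=1$, $0\le q\in L^\infty(\mathbb R)$ and $w,1/w\in L^\infty(\mathbb R)$. Then \eqref{eq:LP} holds and the following are equivalent: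
\begin{itemize}
\item[(i)] $\rho(A)=\emptyset$;
\item[(ii)] $\sigma(A)\not\subset\mathbb R$;
\item[(iii)] there are compact intervals $I_n$ with $|I_n|\to\infty$ and $\varepsilon_n:=\omega(I_n)+\int_{I_n}q\to0$.
\end{itemize}
In particular, either $\sigma(A)=\mathbb C$ or $\sigma(A)\subset\mathbb R$.
\end{theorem}

If cancellation takes place everywhere near $\pm\infty$, the sign of $q$ can be arbitrary, and the position of the point $0$ relative to $\sigma(B)$ takes over. The essential spectrum $\sigma_{\mathrm{ess}}(B)$ consists of the points of $\sigma(B)$ that are not isolated eigenvalues of finite multiplicity. The algebraic multiplicity of an isolated point $\lambda$ of $\sigma(A)$ is the rank of the Riesz projection $-\frac1{2\pi i}\oint(A-z)^{-1}\,dz$, the integral being taken over a small circle around $\lambda$. We call $\sigma(A)$ \emph{discrete} if it consists of isolated eigenvalues of finite algebraic multiplicity without finite accumulation point.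

\begin{theorem}\label{thm:oscillating}
Let $p=1$, let $q\in L^\infty(\mathbb R)$ be real, let $w,1/w\in L^\infty(\mathbb R)$, and suppose that $\alpha_k:=\omega([k,k+1])\to0$ as $|k|\to\infty$, $k\in\mathbb Z$. Then \eqref{eq:LP} holds, and
\begin{itemize}
\item[(a)] if $0\in\sigma_{\mathrm{ess}}(B)$, then $\sigma(A)=\mathbb C$;
\item[(b)] if $0\in\rho(B)$, then $\sigma(A)$ is discrete.
\end{itemize}
\end{theorem}

In the positive direction we have a result for general coefficients. Here $E_B$ is the spectral measure of $B$ and $\mathbb C^+$ is the open upper half-plane.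

\begin{theorem}\label{thm:finite}
Let $p$, $q$, $w$ satisfy the general assumptions and \eqref{eq:LP}. If $\nu:=\dim\operatorname{ran}E_B((-\infty,\varepsilon))<\infty$ for some $\varepsilon>0$, then $\rho(A)\neq\emptyset$. In fact $\sigma(A)\cap\mathbb C^+$ consists of at most $\nu$ points.
\end{theorem}

\begin{corollary}\label{cor:threshold}
Let $p=1$, $w(x)=\operatorname{sgn}(\sin x^2)$ and $q\equiv c\in\mathbb R$. If $c\le0$, then $\sigma(A)=\mathbb C$; if $c>0$, then $\sigma(A)$ is real and discrete. In particular, $\varepsilon>0$ in Theorem~\ref{thm:finite} cannot be replaced by $\varepsilon=0$.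
\end{corollary}

A reader who wants only Theorem~\ref{thm:counter} needs Sections~\ref{sec:prelim}--\ref{sec:construction}.

\section{Approximate eigenfunctions and bounded coefficients}\label{sec:prelim}

Since $A-\lambda=J(B-\lambda J)$ and $J$ is unitary, $\lambda\in\rho(A)$ if and only if $B-\lambda J$ is boundedly invertible, and $\|(A-\lambda)f\|=\|(B-\lambda J)f\|$ for $f\in\mathcal D_{\max}$. Because the coefficients are real, the whole spectrum is detected by approximate eigenfunctions.

\begin{lemma}\label{lem:approx}
Assume \eqref{eq:LP}. Then $\sigma(A)$ is symmetric with respect to the real axis, and $\lambda\in\sigma(A)$ if and only if there are $f_n\in\mathcal D_{\max}$ with $\|f_n\|=1$ and $(B-\lambda J)f_n\to0$.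
\end{lemma}

\begin{proof}
Conjugation $f\mapsto\overline f$ preserves the norm, maps $\mathcal D_{\max}$ onto itself and satisfies $(B-\overline\lambda J)\overline f=\overline{(B-\lambda J)f}$. This gives the symmetry. If a sequence as in the lemma exists, then $B-\lambda J$ has no bounded inverse. If none exists, then $\|(B-\lambda J)f\|\ge\gamma\|f\|$ on $\mathcal D_{\max}$ for some $\gamma>0$, and by conjugation the same bound holds for $B-\overline\lambda J$. As a bounded perturbation of the selfadjoint operator $B$, the operator $B-\lambda J$ is closed and has adjoint $B-\overline\lambda J$. Its range is closed by the lower bound, and it is dense because its orthogonal complement is $\ker(B-\overline\lambda J)=\{0\}$. Hence $\lambda\in\rho(A)$.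
\end{proof}

We shall twice pass from an unbounded operator $S$ with bounded inverse $T=S^{-1}$ to $T$. For $z\neq0$ we have $S-z=(I-zT)S$ on the domain of $S$, and $S$ maps this domain bijectively onto the space. Hence $z\in\rho(S)$ if and only if $1/z\in\rho(T)$, and then
\begin{equation}\label{eq:inverse}
(S-z)^{-1}=T(I-zT)^{-1}=-z^{-1}-z^{-2}\,(T-z^{-1})^{-1}.
\end{equation}

Except in Section~\ref{sec:finite} we work with \emph{bounded coefficients}, by which we mean
\begin{equation}\label{eq:BC}\tag{BC}
p=1,\qquad q\in L^\infty(\mathbb R)\text{ real},\qquad w,\,1/w\in L^\infty(\mathbb R).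
\end{equation}
We write $Q=\|q\|_\infty$, $W=\|w\|_\infty$, $w_0=\operatorname{ess\,inf}|w|>0$, and $\|\cdot\|_2$ for the norm of the unweighted space $L^2(\mathbb R)$.

\begin{lemma}\label{lem:BC}
Assume \eqref{eq:BC}. Then $L^2_{|w|}(\mathbb R)=L^2(\mathbb R)$ with $w_0^{1/2}\|f\|_2\le\|f\|\le W^{1/2}\|f\|_2$, the maximal domain is $H^2(\mathbb R)$, and \eqref{eq:LP} holds. For $f\in H^2(\mathbb R)$ and $\lambda\in\mathbb C$,
\[
(Bf,f)=\int_{\mathbb R}\bigl(|f'|^2+q|f|^2\bigr),\qquad \|(A-\lambda)f\|\le w_0^{-1/2}\,\|{-f''}+qf-\lambda wf\|_2 .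
\]
\end{lemma}

\begin{proof}
The norm inequalities follow from $w_0\le|w|\le W$. If $f\in\mathcal D_{\max}$, then $f''=qf-|w|\tau f\in L^2(\mathbb R)$, so $(1+\xi^2)\widehat f(\xi)$ is square integrable and $f\in H^2(\mathbb R)$. Conversely $\tau f\in L^2(\mathbb R)$ for $f\in H^2(\mathbb R)$.

If $u\in H^1(\mathbb R)$, then $(|u|^2)'$ is integrable, so $|u|^2$ has limits at $\pm\infty$, and they vanish because $|u|^2$ is integrable. Thus $f$ and $f'$ tend to $0$ at $\pm\infty$ for $f\in H^2(\mathbb R)$, and integration by parts gives the formula for $(Bf,f)=\int(-f''+qf)\overline f$. With $F=-f''+qf-\lambda wf$ we have $(A-\lambda)f=F/w$, so $\|(A-\lambda)f\|^2=\int|F|^2/|w|\le w_0^{-1}\|F\|_2^2$.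

Suppose that every solution $u$ of $\tau u=zu$ is square integrable near $+\infty$. Then so is $u''=(q-z|w|)u$. With a smooth function $\chi$ that equals $1$ near $+\infty$ and $0$ near $-\infty$, both $\chi u$ and $(\chi u)''$ lie in $L^2(\mathbb R)$, so $\chi u\in H^2(\mathbb R)$ and $u,u'\to0$ at $+\infty$. For two independent solutions $u,v$ the Wronskian $uv'-u'v$ is a nonzero constant, yet it would tend to $0$. This contradiction proves the limit point case at $+\infty$, and reflection $x\mapsto-x$ gives it at $-\infty$.
\end{proof}

\section{A periodic weight}\label{sec:periodic}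

The mechanism behind Theorem~\ref{thm:counter} is visible for $p=1$, $q=0$ and the weight $w=\operatorname{sgn}\sin(\pi x/\delta)$, which equals $+1$ and $-1$ alternately on intervals of length $\delta$. For small $\delta$ the weight averages to zero, so the equation $-f''=\lambda wf$ should resemble $-f''=0$ whatever $\lambda$ is, and the bounded solution $1$ of the latter suggests an approximate eigenfunction.

Fix $0\ne\varphi\in C_c^\infty(0,1)$ and put $g_l(x)=\varphi(x/l)$. Then
\begin{equation}\label{eq:scaling}
\|g_l\|_2=l^{1/2}\|\varphi\|_2,\qquad \|g_l'\|_2=l^{-1/2}\|\varphi'\|_2,\qquad \|g_l''\|_2=l^{-3/2}\|\varphi''\|_2 .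
\end{equation}
The function $g_l$ itself does not work. Since $|w|=1$, the term $\lambda wg_l$ has norm $|\lambda|\,\|g_l\|_2$, and $\|(A-\lambda)g_l\|/\|g_l\|\to|\lambda|$ as $l\to\infty$: the weight is small only after integration. So we look for a small correction whose second derivative cancels $\lambda w$. Let $\psi(x)=x(\delta-x)/2$ on $[0,\delta]$ and extend $\psi$ by $\psi(x+\delta)=-\psi(x)$. The one-sided derivatives at $x=\delta$ both equal $-\delta/2$, so $\psi$ is $C^1$, and
\[
-\psi''=w,\qquad |\psi'|\le\delta/2,\qquad|\psi|\le\delta^2/8 .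
\]
For $f_l=g_l(1+\lambda\psi)\in H^2(\mathbb R)$ the terms $\pm\lambda wg_l$ cancel:
\[
-f_l''-\lambda wf_l=-g_l''(1+\lambda\psi)-2\lambda g_l'\psi'-\lambda^2w\psi g_l .
\]
By \eqref{eq:scaling} the first two terms are $o(\|g_l\|_2)$ as $l\to\infty$. The third has norm at most $|\lambda|^2\delta^2\|g_l\|_2/8$, and $\|f_l\|_2\ge(1-|\lambda|\delta^2/8)\|g_l\|_2$. Hence, if $\lambda\in\rho(A)$ and $0<|\lambda|\delta^2<8$, then
\[
\|(A-\lambda)^{-1}\|\ge\frac{8-|\lambda|\delta^2}{|\lambda|^2\delta^2}.
\]
For fixed $\lambda$ this lower bound grows like $\delta^{-2}$, in contrast with the upper bound $1/|\operatorname{Im}\lambda|$ for a selfadjoint operator in a Hilbert space. The test functions live on bounded intervals. A single weight that looks like the periodic one on longer and longer intervals, with smaller and smaller $\delta$, should therefore admit no bounded resolvent at any point. The weight $\operatorname{sgn}(\sin x^2)$ is of this kind.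

\section{Cancellation on long intervals fills the plane}\label{sec:construction}

Without periodicity we know only that the first primitive of $w$ is small, of size $\varepsilon$, on a long interval. The second primitive, which plays the role of $\psi$, is then bounded by $\varepsilon l$ on an interval of length $l$. The cut-off needs $l\to\infty$ and the correction needs $\varepsilon l\to0$; both can be had by shortening the interval.

\begin{proposition}\label{prop:construction}
Assume \eqref{eq:BC} and $q\ge0$, and let condition \textup{(iii)} of Theorem~\ref{thm:dichotomy} hold. Then $\sigma(A)=\mathbb C$.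
\end{proposition}

\begin{proof}
We may assume $|I_n|>0$ for all $n$. Then $\varepsilon_n>0$, since $\omega(I_n)=0$ would give $w=0$ almost everywhere on $I_n$. Let $[a_n,a_n+l_n]\subset I_n$ have length $l_n=\min(|I_n|,\varepsilon_n^{-1/2})$. Then
\[
l_n\to\infty,\qquad \varepsilon_nl_n\le\varepsilon_n^{1/2}\to0 .
\]
Fix $\lambda\in\mathbb C$, put $M=1+|\lambda|$, and drop the index $n$. With $\varphi$ as in Section~\ref{sec:periodic}, define on $I=[a,a+l]$
\[
g(x)=\varphi\Bigl(\frac{x-a}{l}\Bigr),\qquad V(x)=\int_a^x(\lambda w-q),\qquad \psi(x)=-\int_a^xV .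
\]
As $q\ge0$, we have $0\le\int_a^xq\le\varepsilon$, and $|\int_a^xw|\le\varepsilon$; so $|V|\le M\varepsilon$ and $|\psi|\le M\varepsilon l$ on $I$. Further $\psi'=-V$ is Lipschitz and $-\psi''=\lambda w-q$. The function $f=g(1+\psi)$, extended by zero, has compact support in the interior of $I$ and a Lipschitz derivative, so $f\in H^2(\mathbb R)=\mathcal D_{\max}$. From $-f''=-g''(1+\psi)+2Vg'+(\lambda w-q)g$ we obtain
\[
-f''+qf-\lambda wf=-g''(1+\psi)+2Vg'+(q-\lambda w)\psi g .
\]
The norms \eqref{eq:scaling} are unchanged by translation. Take $n$ so large that $M\varepsilon l\le\frac12$. Then $\|f\|\ge\frac12w_0^{1/2}l^{1/2}\|\varphi\|_2$, and Lemma~\ref{lem:BC} gives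
\[
\frac{\|(A-\lambda)f\|}{\|f\|}\le\frac{2}{w_0\|\varphi\|_2}\Bigl(\frac32\,l^{-2}\|\varphi''\|_2+2M\varepsilon l^{-1}\|\varphi'\|_2+(Q+|\lambda|W)M\varepsilon l\,\|\varphi\|_2\Bigr).
\]
The right side tends to $0$ as $n\to\infty$. By Lemma~\ref{lem:approx}, $\lambda\in\sigma(A)$.
\end{proof}

The sign of $q$ entered only in the bound for $\int_a^xq$, and boundedness of $q$, $w$ and $1/w$ entered through the constants $Q$, $W$, $w_0$ and the domain.

\begin{lemma}\label{lem:sinx2}
For $w(x)=\operatorname{sgn}(\sin x^2)$ and $x>0$ we have $\omega([x,\infty))\le3\pi/x$.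
\end{lemma}

\begin{proof}
On $S_k=(\sqrt{k\pi},\sqrt{(k+1)\pi})$, $k\ge0$, the weight equals $(-1)^k$. The lengths
\[
|S_k|=\frac{\pi}{\sqrt{(k+1)\pi}+\sqrt{k\pi}}\le\frac{\pi}{\sqrt{(k+1)\pi}}
\]
decrease in $k$. If $S_k$ meets $[x,\infty)$, its right endpoint $\sqrt{(k+1)\pi}$ exceeds $x$, so $|S_k|\le\pi/x$. Let $K\subset[x,\infty)$ be a bounded interval. At most two intervals $S_k$ meet $K$ without being contained in it up to endpoints, and each contributes at most $\pi/x$ to $|\int_Kw|$. The intervals $S_k$ contained in $K$ are consecutive and contribute an alternating sum of decreasing lengths, whose modulus is at most its first term, again at most $\pi/x$.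
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The weight has modulus $1$ outside the countable set where $\sin x^2=0$; its values there play no role. So \eqref{eq:BC} holds with $q=0$, and \eqref{eq:LP} holds by Lemma~\ref{lem:BC}, or directly: $\tau f=-f''$, and the solution $1$ of $\tau f=0$ is not square integrable near $\pm\infty$. By Lemma~\ref{lem:sinx2}, condition (iii) holds with $I_n=[n,2n]$ and $\varepsilon_n\le3\pi/n$. Proposition~\ref{prop:construction} gives $\sigma(A)=\mathbb C$.
\end{proof}

\section{One nonreal spectral point forces cancellation}\label{sec:converse}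

We prove Theorem~\ref{thm:dichotomy}. Condition \eqref{eq:LP} holds by Lemma~\ref{lem:BC}, the implication (iii)$\Rightarrow$(i) is Proposition~\ref{prop:construction}, and (i)$\Rightarrow$(ii) is immediate. It remains to prove (ii)$\Rightarrow$(iii); the dichotomy is then the equivalence of (i) and (ii). The plan is to reverse the construction: an approximate eigenfunction for a nonreal $\lambda$ must be almost constant on some long interval, and the differential equation, integrated over subintervals, then bounds $\int_Kw$.

\medskip
\noindent\emph{Step 1: the energy tends to zero.} Let $\lambda\in\sigma(A)\setminus\mathbb R$. By Lemma~\ref{lem:approx} there are $f_n\in H^2(\mathbb R)$ with $\|f_n\|=1$ and $r_n:=(B-\lambda J)f_n\to0$. Then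
\[
(r_n,f_n)=\int_{\mathbb R}\bigl(|f_n'|^2+q|f_n|^2\bigr)-\lambda[f_n,f_n]\longrightarrow0 .
\]
The integral and $[f_n,f_n]$ are real and $\operatorname{Im}\lambda\ne0$, so $[f_n,f_n]\to0$, and then the integral tends to $0$ as well. Therefore
\[
\eta_n:=\int_{\mathbb R}\bigl(|f_n'|^2+q|f_n|^2+|w||r_n|^2\bigr)\longrightarrow0 .
\]
The integrand is nonnegative because $q\ge0$, and $\eta_n>0$, since otherwise $f_n$ would be a square integrable constant, hence $0$. Take $n$ so large that $\eta_n\le1$, put $L_n=\eta_n^{-1/8}\ge1$, and drop the index. The exponent is chosen so that $L\to\infty$ while $\eta^{1/2}L^2\to0$, which Step~4 requires. The letter $C$ denotes constants depending only on $\lambda$, $Q$, $W$.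

\medskip
\noindent\emph{Step 2: localization.} The mass of $f$ may be spread thinly over the line, so the smallness of $\eta$ says little on a given interval. We need an interval on which the energy is small relative to the mass. For $I_j=[jL,(j+1)L]$, $j\in\mathbb Z$, let $e_j$ be the integral over $I_j$ of the integrand defining $\eta$, and let $m_j=\int_{I_j}|w||f|^2$. Then $\sum e_j=\eta$ and $\sum m_j=1$. If $e_j>\eta m_j$ for all $j$ with $m_j>0$, summation would give $\eta>\eta$. So there is an interval $I=I_j$ with $m_j>0$ and $e_j\le\eta m_j$. This inequality and the equation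
\begin{equation}\label{eq:ode}
-f''+qf-\lambda wf=|w|\,r
\end{equation}
persist when $f$ and $r$ are multiplied by the same constant. We choose it so that $\max_I|f|=1=f(x_0)$ for some $x_0\in I$. Then $\int_I|w||f|^2\le WL$, and
\begin{equation}\label{eq:local}
\int_I\bigl(|f'|^2+q|f|^2+|w||r|^2\bigr)\le\eta WL .
\end{equation}
By the Cauchy--Schwarz inequality, $|f-1|\le\sqrt L\,\sqrt{\eta WL}=\sqrt W\,\eta^{1/2}L=\sqrt W\,\eta^{3/8}$ on $I$. For large $n$ this gives $|f|\ge\frac12$ on $I$, and \eqref{eq:local} yields $\int_Iq\le4\eta WL=4W\eta^{7/8}\to0$.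

\medskip
\noindent\emph{Step 3: a pointwise bound for $f'$.} Integrating \eqref{eq:ode} produces values of $f'$ at endpoints, whereas \eqref{eq:local} controls $f'$ only in $L^2(I)$. The second derivative is not small, but a crude bound suffices. From \eqref{eq:ode}, \eqref{eq:local} and $|f|\le1$,
\[
\|f''\|_{L^2(I)}\le(Q+|\lambda|W)\sqrt L+\sqrt W\sqrt{\eta WL}\le C\sqrt L .
\]
There is $y\in I$ with $|f'(y)|^2\le L^{-1}\int_I|f'|^2\le\eta W$. Integrating $(|f'|^2)'=2\operatorname{Re}(f''\overline{f'})$ from $y$, we get on $I$
\[
|f'|^2\le\eta W+2\|f'\|_{L^2(I)}\|f''\|_{L^2(I)}\le\eta W+C\sqrt{\eta WL}\,\sqrt L\le C\eta^{1/2}L .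
\]

\medskip
\noindent\emph{Step 4: integrating the equation.} For $K=[s,t]\subset I$, equation \eqref{eq:ode} gives
\[
\lambda\int_Kw=-\bigl(f'(t)-f'(s)\bigr)+\int_Kqf-\int_K|w|r-\lambda\int_Kw(f-1).
\]
The first term is at most $C\eta^{1/4}L^{1/2}=C\eta^{3/16}$ in modulus. The second is at most $\int_Iq\le4W\eta^{7/8}$. The third is at most $(WL)^{1/2}(\eta WL)^{1/2}=W\eta^{3/8}$, and the fourth at most $|\lambda|WL\cdot\sqrt W\eta^{1/2}L=C\eta^{1/4}$. These bounds do not depend on $K$, and $\lambda\neq0$, so $\omega(I)\to0$ as $n\to\infty$. Since $|I|=L_n\to\infty$, condition (iii) holds. This proves Theorem~\ref{thm:dichotomy}.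

\begin{remark}\label{rem:examples}
Condition (iii) is easy to exclude. If $w>0$, then $\omega(I)\ge w_0|I|$. If $w(x)=\operatorname{sgn}x$, then $\omega(I)\ge|I|/2$. If $w$ has period $T$, then $\omega(I)\ge\omega([0,T])>0$ as soon as $|I|\ge2T$. In all these cases $\sigma(A)\subset\mathbb R$ for every bounded $q\ge0$; in particular this holds for each single weight of Section~\ref{sec:periodic}. The assumption $q\ge0$ cannot be dropped: for $w(x)=\operatorname{sgn}(\sin x^2)$ and $q\equiv c<0$, statement (i) holds by Corollary~\ref{cor:threshold}, while $\omega(\mathbb R)<\infty$ by Lemma~\ref{lem:sinx2}, so that $\omega(I_n)+c|I_n|\to-\infty$ whenever $|I_n|\to\infty$.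
\end{remark}

\begin{remark}\label{rem:weak}
Under the hypotheses of Theorem~\ref{thm:dichotomy}, condition (iii) holds if and only if there are $x_n\in\mathbb R$ such that $w(\cdot+x_n)\to0$ and $q(\cdot+x_n)\to0$ in the weak-$*$ topology of $L^\infty(\mathbb R)$. This is the precise sense in which the equation degenerates to $-f''=0$ along translates. Given (iii), let $x_n$ be the midpoint of $I_n$. For a bounded interval $K$ we have $K+x_n\subset I_n$ for large $n$, so the integrals of both translates over $K$ are at most $\varepsilon_n$ in modulus. The translates are uniformly bounded and step functions are dense in $L^1(\mathbb R)$, which gives weak-$*$ convergence. Conversely, the primitives $\int_0^xw(t+x_n)\,dt$ have Lipschitz constant $W$ and tend to $0$ pointwise, hence uniformly on compact sets. So for each $m\in\mathbb N$ there is $n$ such that this primitive is bounded by $1/m$ on $[-m,m]$ and $\int_{-m}^mq(t+x_n)\,dt\le1/m$. The interval $[x_n-m,x_n+m]$ has length $2m$, and the quantity in (iii) is at most $3/m$ on it.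
\end{remark}

\section{Weights that cancel near both ends}\label{sec:oscillating}

We prove Theorem~\ref{thm:oscillating}; \eqref{eq:LP} holds by Lemma~\ref{lem:BC}. Since $\lambda\in\sigma(A)$ means that $B-\lambda J$ is not boundedly invertible, we regard $\lambda J$ as a perturbation of $B$. If it were negligible at infinity, the point $0$ would stay in the essential spectrum for every $\lambda$. Let $R=(B-i)^{-1}$. As $J$ is unitary, $JR$ is compact only if $R$ is, so the usual relative compactness is not available. But in $\int wu\overline v$ with $u,v\in H^1(\mathbb R)$ one can integrate by parts and replace $w$ by its primitive, which is small near infinity. This needs regularity of both $u$ and $v$, and so we put a resolvent on each side of $J$.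

\begin{lemma}\label{lem:compact}
Under the hypotheses of Theorem~\ref{thm:oscillating} the operator $RJR$ is compact.
\end{lemma}

\begin{proof}
Both $R$ and $R^*=(B+i)^{-1}$ are bounded from $L^2_{|w|}(\mathbb R)$ into $H^2(\mathbb R)$: if $u=(B\mp i)^{-1}f$, then $\|u\|\le\|f\|$, $u''=qu\mp i|w|u-|w|f$, and $\|u'\|_2^2\le\|u\|_2\|u''\|_2$. Let $C$ bound both operators as maps into $H^1(\mathbb R)$.

An operator in a Hilbert space is compact if it maps weakly null sequences to null sequences. Let $f_n\rightharpoonup0$ with $\|f_n\|\le1$, and put $u_n=Rf_n$. Then $u_n\rightharpoonup0$ in $H^1(\mathbb R)$, and since the embedding $H^1(-N,N)\subset L^2(-N,N)$ is compact (Rellich's theorem), $u_n\to0$ in $L^2(-N,N)$ for every $N\in\mathbb N$. For $\|g\|\le1$ and $v=R^*g$,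
\[
(RJRf_n,g)=(Ju_n,v)=\int_{\mathbb R}w\,\phi,\qquad \phi=u_n\overline v .
\]
The integral over $[-N,N]$ is at most $WC\|u_n\|_{L^2(-N,N)}$ in modulus. On $[k,k+1]$ let $V_k(x)=\int_k^xw$, so that $|V_k|\le\alpha_k$ and $V_k(k)=0$. Some $y\in[k,k+1]$ has $|\phi(y)|\le\int_k^{k+1}|\phi|$, whence $|\phi(k+1)|\le\int_k^{k+1}(|\phi|+|\phi'|)$. Integration by parts gives
\[
\Bigl|\int_k^{k+1}w\phi\Bigr|=\Bigl|V_k(k+1)\phi(k+1)-\int_k^{k+1}V_k\phi'\Bigr|\le2\alpha_k\int_k^{k+1}\bigl(|\phi|+|\phi'|\bigr).
\]
Let $\beta_N$ be the supremum of $\alpha_k$ over $k\ge N$ and $k\le-N-1$; these are the unit intervals outside $[-N,N]$. Since $\int_{\mathbb R}(|\phi|+|\phi'|)\le3\|u_n\|_{H^1}\|v\|_{H^1}\le3C^2$, summation and the supremum over $g$ yield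
\[
\|RJRf_n\|\le WC\|u_n\|_{L^2(-N,N)}+6C^2\beta_N .
\]
Let $n\to\infty$ and then $N\to\infty$; the hypothesis on $\alpha_k$ says that $\beta_N\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:oscillating}\,\textup{(a)}]
Weyl's criterion states that $0\in\sigma_{\mathrm{ess}}(B)$ if and only if there are $f_n\in\mathcal D_{\max}$ with $\|f_n\|=1$, $f_n\rightharpoonup0$ and $Bf_n\to0$. Fix $\lambda\in\mathbb C$. As for the cut-off functions in Section~\ref{sec:periodic}, the term $\lambda Jf_n$ has norm $|\lambda|$ and must be cancelled by a small correction. Put $h_n=\lambda RJf_n\in\mathcal D_{\max}$, so that $Bh_n=\lambda Jf_n+ih_n$. Since $f_n=R(Bf_n-if_n)$, we have $h_n=\lambda RJR(Bf_n-if_n)$ with $Bf_n-if_n\rightharpoonup0$, and Lemma~\ref{lem:compact} gives $h_n\to0$. Therefore $\|f_n+h_n\|\to1$ and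
\[
(B-\lambda J)(f_n+h_n)=Bf_n+ih_n-\lambda Jh_n\longrightarrow0 .
\]
By Lemma~\ref{lem:approx}, $\lambda\in\sigma(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:oscillating}\,\textup{(b)}]
If $0\in\rho(B)$, then $0\in\rho(A)$ and $T:=A^{-1}=B^{-1}J$. This operator is compact only if $B^{-1}$ is, but its square contains $J$ between two resolvents. From $B^{-1}=B^{-1}(B-i)R=(I-iB^{-1})R$ and $B^{-1}=R(B-i)B^{-1}=R(I-iB^{-1})$ we get
\[
T^2=B^{-1}JB^{-1}J=(I-iB^{-1})\,RJR\,(I-iB^{-1})J ,
\]
which is compact. The Riesz theory of compact operators extends to $T$ as follows. If $\mu\in\sigma(T)$, then $\mu^2\in\sigma(T^2)$, and $\sigma(T^2)$ can accumulate only at $0$; so the same is true of $\sigma(T)$. Let $0\ne\mu\in\sigma(T)$ and let $P$ be the Riesz projection of $T$ at $\mu$. Its range is a nonzero closed $T$-invariant subspace on which $T$ has spectrum $\{\mu\}$. On this subspace $T^2$ is both compact and invertible, so the subspace has finite dimension, and $\mu$ is an eigenvalue of $T$.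

By \eqref{eq:inverse}, $\sigma(A)=\{1/\mu:0\ne\mu\in\sigma(T)\}$. This set has no finite accumulation point: not $0$, which lies in the open set $\rho(A)$, and no $\lambda\neq0$, since $1/\lambda$ would be an accumulation point of $\sigma(T)$. If $Tf=\mu f$ with $\mu\neq0$, then $f\in\mathcal D_{\max}$ and $Af=\mu^{-1}f$. Finally, integrate \eqref{eq:inverse} over a small circle around $1/\mu$. The term $z^{-1}$ contributes nothing, and the substitution $\zeta=1/z$, $d\zeta=-z^{-2}\,dz$, shows that the Riesz projection of $A$ at $1/\mu$ equals $P$, which has finite rank.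
\end{proof}

Both parts fail without the hypothesis on $\alpha_k$: for $w=1$ and $q\equiv c$ we have $A=B$ and $\sigma(A)=[c,\infty)$, which is not $\mathbb C$ for $c=0$ and not discrete for $c=1$. The theorem makes no assertion when $0$ is an isolated eigenvalue of $B$ of finite multiplicity.

\section{Finitely many eigenvalues below a positive level}\label{sec:finite}

We prove Theorem~\ref{thm:finite}. No property of the coefficients is used beyond the selfadjointness of $B$. The idea is to compare $B$ with a uniformly positive operator $B_1$, for which $JB_1$ has real spectrum, and then to count the nonreal eigenvalues that a finite-rank perturbation can create.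

Let $E=E_B((-\infty,\varepsilon))$. The part of $B$ in $\operatorname{ran}E$ is densely defined in a space of finite dimension $\nu$, so $\operatorname{ran}E\subset\mathcal D_{\max}$ and $F=(B-\varepsilon)E$ is bounded of finite rank. The operator $B_1=B-F=B(I-E)+\varepsilon E$ is selfadjoint on $\mathcal D_{\max}$, and $B_1\ge\varepsilon$ by the spectral theorem.

\medskip
\noindent\emph{Step 1: $\sigma(JB_1)\subset\mathbb R$.} Since $\varepsilon>0$, the operator $JB_1$ has the bounded inverse $B_1^{-1}J$. For bounded $X$, $Y$ the products $XY$ and $YX$ have the same nonzero spectrum: if $0\ne\zeta\in\rho(XY)$, then $\zeta^{-1}\bigl(Y(XY-\zeta)^{-1}X-I\bigr)$ inverts $YX-\zeta$, as follows from $(YX-\zeta)Y=Y(XY-\zeta)$ and $X(YX-\zeta)=(XY-\zeta)X$. With $X=B_1^{-1/2}J$ and $Y=B_1^{-1/2}$ replaced in this order by the factors of $B_1^{-1}J=B_1^{-1/2}\cdot B_1^{-1/2}J$, we see that $B_1^{-1}J$ has the same nonzero spectrum as the bounded selfadjoint operator $B_1^{-1/2}JB_1^{-1/2}$. So $\sigma(B_1^{-1}J)\subset\mathbb R$, and the equivalence preceding \eqref{eq:inverse} gives $\sigma(JB_1)\subset\mathbb R$.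

\medskip
\noindent\emph{Step 2: nonreal points of $\sigma(A)$ are eigenvalues.} For $\lambda\notin\mathbb R$,
\[
A-\lambda=(JB_1-\lambda)+JF=(I+G)(JB_1-\lambda),\qquad G=JF(JB_1-\lambda)^{-1},
\]
and $G$ is bounded of finite rank. If $A-\lambda$ is injective, then so is $I+G$, because $JB_1-\lambda$ maps $\mathcal D_{\max}$ onto the whole space. By the Fredholm alternative $I+G$ is then boundedly invertible, and $\lambda\in\rho(A)$.

\medskip
\noindent\emph{Step 3: counting.} Let $\lambda_1,\dots,\lambda_m\in\mathbb C^+$ be distinct eigenvalues of $A$ with eigenfunctions $f_1,\dots,f_m$. These are linearly independent, so their span $S\subset\mathcal D_{\max}$ has dimension $m$. From $[Af,g]=(Bf,g)=(f,Bg)=[f,Ag]$ we get $(\lambda_j-\overline{\lambda_k})[f_j,f_k]=0$. As $\lambda_j$ and $\overline{\lambda_k}$ lie in opposite half-planes, $[f_j,f_k]=0$, and hence $(Bf_j,f_k)=\lambda_j[f_j,f_k]=0$ for all $j,k$. Thus $(Bf,f)=0$ for all $f\in S$. If $m>\nu$, the map $E\colon S\to\operatorname{ran}E$ has a nontrivial kernel, so some $0\neq f\in S$ has $Ef=0$. For such $f$ the spectral theorem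 gives $(Bf,f)\ge\varepsilon\|f\|^2>0$, a contradiction. So $m\le\nu$, the set $\sigma(A)\cap\mathbb C^+$ has at most $\nu$ points, and $\rho(A)\ne\emptyset$. This proves Theorem~\ref{thm:finite}.

\section{The threshold for a constant potential}\label{sec:threshold}

\begin{proof}[Proof of Corollary~\ref{cor:threshold}]
Lemma~\ref{lem:sinx2} gives $\alpha_k\le3\pi/k$ for $k\ge1$, and $\alpha_k=\alpha_{-k-1}$ because $w$ is even; so $\alpha_k\to0$ as $|k|\to\infty$. Since $|w|=1$ almost everywhere, $B=-d^2/dx^2+c$ in $L^2(\mathbb R)$. The Fourier transform turns $B$ into multiplication by $\xi^2+c$, so $\sigma(B)=[c,\infty)$, and this set has no isolated points, so $\sigma_{\mathrm{ess}}(B)=[c,\infty)$.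

If $c\le0$, then $0\in\sigma_{\mathrm{ess}}(B)$, and Theorem~\ref{thm:oscillating}\,(a) gives $\sigma(A)=\mathbb C$. If $c>0$, then $0\in\rho(B)$, and $\sigma(A)$ is discrete by Theorem~\ref{thm:oscillating}\,(b). Theorem~\ref{thm:finite} with $\varepsilon=c$ and $\nu=0$ shows that $\sigma(A)$ does not meet $\mathbb C^+$, and by the symmetry in Lemma~\ref{lem:approx} it is real. For $c=0$ we have $E_B((-\infty,0))=0$ and $\rho(A)=\emptyset$, so Theorem~\ref{thm:finite} fails for $\varepsilon=0$.
\end{proof}

The case $c=0$ is a second proof of Theorem~\ref{thm:counter}. The corollary also explains why the limiting argument suggested in Section~\ref{sec:intro} breaks down. Write $A_c$ for the operator with $q\equiv c$, so that $A_0=A_c-cJ$. If $c>0$, $\lambda\in\rho(A_c)$ and $c\,\|(A_c-\lambda)^{-1}\|<1$, a Neumann series would give $\lambda\in\rho(A_0)=\emptyset$. Hence $\|(A_c-\lambda)^{-1}\|\ge1/c$ for every $\lambda\in\rho(A_c)$: the spectrum of $A_c$ is real and discrete, but the resolvent is large at every point of the plane where it exists, however far from the real axis.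

\begin{thebibliography}{9}

\bibitem{iwota}
\emph{Abstracts of IWOTA 2008},
\texttt{https://www.math.wm.edu/\textasciitilde{}vladi/IWOTA/ABS.pdf}.

\end{thebibliography}
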